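# Linear maps that preserve local spectral radius zero at a fixed vector

## 1. Similarities fixing a vector, tested in dimensions one, two and three

Let $X$ be a complex Banach space and $\mathcal L(X)$ the algebra of bounded linear operators on $X$.

**Definition (local spectral radius).** For $T\in\mathcal L(X)$ and $x\in X$, put $\mathrm r_T(x)=\limsup_{n\to\infty}\|T^nx\|^{1/n}$.

This number sees only the orbit $x,Tx,T^2x,\dots$. Two examples will stay with us. On $\mathbb C^3$ with matrix units $E_{ij}$, let $T=E_{21}+E_{33}$. Then $Te_1=e_2$ and $Te_2=0$, so $\mathrm r_T(e_1)=0$, although $1$ is an eigenvalue of $T$. On $\ell^1$ with unit vectors $e_0,e_1,\dots$, let $Te_j=e_{j+1}/(j+1)$. Then $T^ne_0=e_n/n!$, so $\mathrm r_T(e_0)=\lim (1/n!)^{1/n}=0$, although no power of $T$ kills $e_0$.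

Fix nonzero vectors $x_0\in X$ and $y_0\in Y$. Which linear maps $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfy
$$\mathrm r_T(x_0)=0\iff \mathrm r_{\varphi(T)}(y_0)=0\qquad(T\in\mathcal L(X))\,? \tag{1}$$

The answer one would first guess is: the similarities that carry $x_0$ to $y_0$, up to a scalar,
$$\varphi(T)=\alpha ATA^{-1},\qquad \alpha\neq0,\quad A:X\to Y \text{ a bounded linear bijection},\quad Ax_0=y_0 .$$
(Asking only $Ax_0\in\mathbb Cy_0$ would give nothing more, since $ATA^{-1}$ does not change when $A$ is rescaled.) These maps work. We have $(\alpha ATA^{-1})^ny_0=\alpha^nAT^nx_0$, and $A$, $A^{-1}$ are bounded (the latter by the inverse mapping theorem), so $\mathrm r_{\varphi(T)}(y_0)=|\alpha|\,\mathrm r_T(x_0)$. The guess is stated as a conjecture, for infinite-dimensional $X$ and $Y$, in "Linear Maps Preserving Matrices of Local Spectral Radius Zero at a Fixed Vector". Let us test it in small dimensions.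

**Dimension 1.** If $\dim X=1$, then $\mathcal L(X)=\mathbb C$ and $\mathrm r_t(x_0)=|t|$. A linear map onto $\mathcal L(Y)$ with $Y\ne\{0\}$ forces $\dim Y=1$ and $\varphi(t)=\alpha t$ with $\alpha\neq0$. The guess is correct, with $A$ defined by $Ax_0=y_0$.

**Dimension 2.** Here we need to know which matrices have local spectral radius zero at $e_1$. The following lemma answers this, and it will be used all the time.

**Lemma 1.** Let $\mathrm r_T(x_0)=0$, and let $E\ni x_0$ be a finite-dimensional $T$-invariant subspace spanned by the vectors $T^nx_0$. Then $T|_E$ is nilpotent. In particular, if $\mathrm r_T(x_0)=0$ and $Tx_0\in\mathbb Cx_0$, then $Tx_0=0$.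

*Proof.* Let $\lambda$ be an eigenvalue of $T|_E$ with eigenvector $e\neq0$. Then $e=p(T)x_0$ for a polynomial $p$, and
$$|\lambda|^n\|e\|=\|T^np(T)x_0\|=\|p(T)T^nx_0\|\le\|p(T)\|\,\|T^nx_0\|.$$
Taking $n$-th roots gives $|\lambda|\le \mathrm r_T(x_0)=0$. So $0$ is the only eigenvalue of $T|_E$. The last statement is the case $E=\mathbb Cx_0$. $\square$

So on $\mathbb C^2$ we have $\mathrm r_T(e_1)=0$ if and only if $Te_1=0$ or $T$ is nilpotent. Indeed, if $Te_1\in\mathbb Ce_1$ then $Te_1=0$, and otherwise $e_1,Te_1$ is a basis and Lemma 1 applies with $E=\mathbb C^2$. The converse is clear.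

Now try $\varphi(T)=T+\operatorname{tr}(T)E_{22}$. We have $\operatorname{tr}\varphi(T)=2\operatorname{tr}T$. So $\varphi(T)=0$ forces $\operatorname{tr}T=0$ and then $T=0$; hence $\varphi$ is bijective. Also $\varphi(T)e_1=Te_1$. Finally, $\varphi(T)$ is nilpotent iff $\operatorname{tr}\varphi(T)=\det\varphi(T)=0$, iff $\operatorname{tr}T=0$ and $\det T=0$ (because $\varphi(T)=T$ once $\operatorname{tr}T=0$), iff $T$ is nilpotent. So $\varphi$ satisfies (1). But $\varphi(I)=I+2E_{22}$ is not scalar, while $\alpha AIA^{-1}=\alpha I$ is. **The guess is false in dimension 2.**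

**Dimension 3.** The same formula $T\mapsto T+\operatorname{tr}(T)E_{22}$ on $3\times3$ matrices does not satisfy (1). For $T=E_{21}+E_{33}$ we have $\mathrm r_T(e_1)=0$, but $\varphi(T)=E_{21}+E_{22}+E_{33}$ sends $e_1\mapsto e_2\mapsto e_2$, so $\mathrm r_{\varphi(T)}(e_1)=1$. A third dimension leaves room for an operator to have nonzero trace without the orbit of $e_1$ noticing.

**Maps that are not onto.** Let $X$ be infinite-dimensional, $Y=X\oplus X$ with a norm such that $\|(x,0)\|=\|x\|$, $y_0=(x_0,0)$, and $\varphi(T)=T\oplus T$. Then $\varphi(T)^ny_0=(T^nx_0,0)$, so $\mathrm r_{\varphi(T)}(y_0)=\mathrm r_T(x_0)$. This map is not onto, so it is not of the guessed form. Surjectivity cannot be dropped.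

The truth is that the guess is right except in dimension 2. The three theorems to be proved are these.

**Theorem 1.** Let $X,Y$ be infinite-dimensional complex Banach spaces, $x_0\in X$ and $y_0\in Y$ nonzero. A linear map $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfies (1) if and only if there are $\alpha\in\mathbb C\setminus\{0\}$ and a bounded linear bijection $A:X\to Y$ with $Ax_0=y_0$ and $\varphi(T)=\alpha ATA^{-1}$ for all $T\in\mathcal L(X)$.

So the conjecture is true.

**Theorem 2.** Let $X,Y$ be complex Banach spaces, $\dim X\ge3$ (finite or infinite), $Y\ne\{0\}$, and $x_0\in X$, $y_0\in Y$ nonzero. Let $\mathcal A\subset\mathcal L(X)$ and $\mathcal B\subset\mathcal L(Y)$ be linear subspaces (not assumed closed, nor algebras) containing the identity and all bounded finite-rank operators. A linear map $\varphi$ from $\mathcal A$ onto $\mathcal B$ satisfies (1) for all $T\in\mathcal A$ if and only if $\varphi(T)=\alpha ATA^{-1}$ $(T\in\mathcal A)$ with $\alpha\ne0$ and $A:X\to Y$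 a bounded linear bijection with $Ax_0=y_0$ and $A\mathcal AA^{-1}=\mathcal B$. The pair $(\alpha,A)$ is unique.

**Theorem 3.** Let $\dim X=\dim Y=2$. The linear maps $\varphi$ of $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfying (1) are exactly
$$\varphi(T)=\alpha STS^{-1}+\operatorname{tr}(T)R,\qquad \alpha\neq0,\ S:X\to Y\text{ bijective},\ Sx_0=y_0,\ R\in\mathcal L(Y),\ Ry_0=0,\ \operatorname{tr}R\ne-\alpha .$$
In particular the conclusion of Theorem 2 fails for $\dim X=2$. (In dimension 1 it holds, as we saw.)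

Theorem 1 is the case $\mathcal A=\mathcal L(X)$, $\mathcal B=\mathcal L(Y)$, $\dim X=\dim Y=\infty$ of Theorem 2. The "if" parts of both are the computation above; in Theorem 2 the condition $A\mathcal AA^{-1}=\mathcal B$ says that $\varphi$ maps onto $\mathcal B$. We prove "only if" in the setting of Theorem 2. This costs one habit: whenever we build an operator, it has to lie in $\mathcal A$. A listener interested only in Theorem 1 can read $\mathcal A=\mathcal L(X)$ and ignore this.

## 2. The local resolvent, and injectivity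

**Conventions.** For $u\in X$ and $f\in X^*$ let $(u\otimes f)(x)=f(x)u$. Put
$$N=\{T\in\mathcal A:\mathrm r_T(x_0)=0\},\qquad K=\{T\in\mathcal A:Tx_0=0\}\subset N .$$
A prime denotes the analogous object for $(Y,y_0,\mathcal B)$. Both sets are closed under multiplication by scalars. Condition (1) says that $T\in N\iff\varphi(T)\in N'$. In this section and in Sections 3 and 4 we assume only $\dim X\ge2$.

We constantly prescribe operators on finitely many vectors. If $v_1,\dots,v_k$ are linearly independent and $w_1,\dots,w_k\in X$, the Hahn–Banach theorem gives $f_i\in X^*$ with $f_i(v_j)=\delta_{ij}$, and $S=\sum_iw_i\otimes f_i$ is a bounded finite-rank operator with $Sv_i=w_i$. So $S\in\mathcal A$.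

**Lemma 2 (local resolvent).** Let $\mathrm r_T(x_0)=0$. The series $x_T(z)=\sum_{n\ge0}T^nx_0\,z^{-n-1}$ converges and is holomorphic on $\mathbb C\setminus\{0\}$, vanishes at $\infty$, and satisfies
$$(z-T)\,x_T(z)=x_0\qquad(z\neq0). \tag{2}$$
For $|z|>\|T\|$ we have $x_T(z)=(z-T)^{-1}x_0$.

*Proof.* It is a power series in $1/z$ whose radius of convergence is infinite by the root test. Multiplying out, $(z-T)x_T(z)=\sum_{n\ge0}T^nx_0z^{-n}-\sum_{n\ge0}T^{n+1}x_0z^{-n-1}=x_0$. For $|z|>\|T\|$ the operator $z-T$ is invertible. $\square$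

For the shift $Te_j=e_{j+1}/(j+1)$ on $\ell^1$ and $x_0=e_0$ we get $x_T(z)=\sum_n\frac1{n!}e_nz^{-n-1}$. If $f\in(\ell^1)^*$ is the sum of the coordinates, then $f(x_T(z))=z^{-1}e^{1/z}$, with an essential singularity at $0$. If $T^kx_0=0$, then $x_T$ is a polynomial in $1/z$.

When we use the identity theorem for $X$-valued holomorphic functions, we apply functionals and use that they separate points.

**Lemma 3.** A linear map $\varphi:\mathcal A\to\mathcal B$ satisfying (1) is injective.

*Proof.* Let $\varphi(T)=0$. For every $S\in\mathcal A$ we have $\varphi(T+S)=\varphi(S)$, so $S\in N\iff T+S\in N$. With $S=0$ this gives $T\in N$.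

*First, $Tx_0=0$.* Suppose $u=Tx_0\ne0$. By Lemma 1, $u\notin\mathbb Cx_0$. Take a finite-rank $S$ with $Sx_0=0$ and $Su=x_0-Tu$. Then $S\in N$, but $(T+S)x_0=u$ and $(T+S)u=x_0$, so $(T+S)^2x_0=x_0$ and $T+S\notin N$, a contradiction.

*Next, $T=0$.* Suppose $w=Tv\neq0$. Then $v\notin\mathbb Cx_0$. If $w\notin\operatorname{span}(x_0,v)$, take a finite-rank $S$ with $Sx_0=v$, $Sv=0$, $Sw=x_0-Tw$. Then $S^2x_0=0$, so $S\in N$, but $T+S$ sends $x_0\mapsto v\mapsto w\mapsto x_0$, so it is not in $N$. If $w=ax_0+bv$, take a finite-rank $S$ with $Sx_0=v$, $Sv=0$. Again $S\in N$, while $T+S$ sends $x_0\mapsto v\mapsto ax_0+bv$. On $\operatorname{span}(x_0,v)$ it is cyclic with characteristic polynomial $\lambda^2-b\lambda-a\ne\lambda^2$, so by Lemma 1 it is not in $N$. Both cases are contradictions. $\square$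

So in Theorem 2 the map $\varphi$ is a linear bijection with $\varphi(N)=N'$, and $\varphi^{-1}$ satisfies the same hypothesis. The dimensions match in the following sense. If $X$ is infinite-dimensional, so are $\mathcal A$ and $\mathcal B$, hence $Y$. If $\dim X=n<\infty$, then $\mathcal A=\mathcal L(X)$ has dimension $n^2$. So $\mathcal B$ is finite-dimensional; as it contains all $z\otimes g$, the space $Y$ is finite-dimensional, $\mathcal B=\mathcal L(Y)$, and $\dim Y=n$. In particular everything proved for $X$ may also be used for $Y$.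

## 3. Maximal linear subspaces of $N$ do not single out $K$

If $\varphi(T)=ATA^{-1}$ with $Ax_0=y_0$, then $\varphi(T)y_0=A(Tx_0)$. So one wants to *define* $A$ by $A(Tx_0)=\varphi(T)y_0$. This is well defined exactly when $\varphi(K)\subset K'$, so one must recognize $K$ from the set $N$ alone by a property that linear bijections preserve. The sensible first attempt is this: $K$ is a linear subspace contained in $N$, in fact a maximal one. Indeed, if $S\in N\setminus K$, then $u=Sx_0\notin\mathbb Cx_0$ by Lemma 1, and some $T\in K$ has $Tu=x_0-Su$, so $(S+T)^2x_0=x_0$ and $S+T\notin N$.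

The attempt stops because $N$ has other maximal linear subspaces. For $u\notin\mathbb Cx_0$ let
$$V_u=\{T\in\mathcal A: Tx_0\in\mathbb Cu,\ Tu=0\}.$$
Every $T\in V_u$ has $T^2x_0=0$, so $V_u\subset N$. *It is maximal.* Let $S\in\mathcal A\setminus V_u$; we look for $T\in V_u$ with $S+T\notin N$. Put $p=Sx_0$.

Suppose first $p\notin\operatorname{span}(x_0,u)$. Take $T$ with $Tx_0=Tu=0$ and $Tp=x_0-Sp$. Then $(S+T)^2x_0=x_0$.

Suppose next $p=ax_0+bu$ with $a\ne0$. Take $T$ with $Tx_0=-bu$, $Tu=0$. Then $(S+T)x_0=ax_0$.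

Suppose finally $p=bu$. Then $q=Su\ne0$, since $S\notin V_u$. Take $T$ with $Tx_0=(1-b)u$, $Tu=0$, and, if $q\notin\operatorname{span}(x_0,u)$, also $Tq=x_0-Sq$. Then $S+T$ sends $x_0\mapsto u\mapsto q$. If $q\notin\operatorname{span}(x_0,u)$, it sends $q\mapsto x_0$, so $(S+T)^3x_0=x_0$. If $q=a'x_0+b'u$, then the characteristic polynomial on $\operatorname{span}(x_0,u)$ is $\lambda^2-b'\lambda-a'\ne\lambda^2$, and Lemma 1 applies. In all cases $S+T\notin N$.

So maximality does not single out $K$. In infinite dimensions the codimension does not help either: $\mathcal A/K\cong X$ and $\mathcal A/V_u\cong (X/\mathbb Cu)\times X$ have the same infinite algebraic dimension. We need a different linear invariant of $N$.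

## 4. Sums of two elements of $N$, and a trace that may not exist

Instead of looking inside $N$, we look at $N+N$. It is almost everything, and what it misses is confined to a small, explicit space.

**Definition.** $W=\{dI+x_0\otimes f:\ d\in\mathbb C,\ f\in X^*\}\subset\mathcal A$.

In matrices with $x_0=e_1$, $W$ consists of the matrices that agree with a scalar matrix outside the first row. The pair $(d,f)$ is determined by the operator. If $dI+x_0\otimes f=0$, applying it to $v\notin\mathbb Cx_0$ gives $dv+f(v)x_0=0$, so $d=0$; then $x_0\otimes f=0$ and $f=0$.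

**Lemma 4.** If $T\in\mathcal A$ and $T\notin N+N$, then $T\in W$.

*Proof.* We show that $T\in N+N$ unless $T$ has the shape of an element of $W$.

If $Tx_0=0$, then $T\in N$. If $u=Tx_0\notin\mathbb Cx_0$, take a finite-rank $P$ with $Px_0=u$, $Pu=0$. Then $P\in N$, and $T-P\in K\subset N$.

Let $Tx_0=cx_0$ with $c\ne0$, and suppose some $v$ has $x_0,v,t=Tv$ linearly independent. We look for $P,Q\in N$ with $P+Q=T$, where $P$ sends $x_0\mapsto v\mapsto0$. Then $Q$ must send $x_0$ to $b_1=cx_0-v$ and $v$ to $t$, so it sends $b_1$ to $b_2=cb_1-t$. The vectors $x_0,b_1,b_2$ are independent, so we may take a finite-rank $Q$ with $Qx_0=b_1$, $Qb_1=b_2$, $Qb_2=0$. Then $Q\in N$ and $Qv=Q(cx_0-b_1)=cb_1-b_2=t$. So $P=T-Q$ has $Px_0=cx_0-b_1=v$ and $Pv=t-t=0$. Hence $P\in N$ and $T\in N+N$.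

There remains the case $Tx_0=cx_0$, $c\ne0$, and $Tv\in\operatorname{span}(x_0,v)$ for every $v\notin\mathbb Cx_0$. Then $T$ induces an operator on $X/\mathbb Cx_0$ for which every nonzero vector is an eigenvector, so this operator is a scalar $d$. Thus $(T-d)v=f(v)x_0$ for all $v$, with $f$ linear, and bounded since $T-d$ is. So $T=dI+x_0\otimes f\in W$. $\square$

Which elements of $W$ lie in $N+N$? Here is the heart of the matter.

**Lemma 5 (finite orbits).** Let $T=dI+x_0\otimes f=P+Q$ with $P,Q\in N$, and suppose that $E=\operatorname{span}\{P^nx_0:n\ge0\}$ has finite dimension $k$. Then $f(x_0)=-kd$, and $P^kx_0=0\ne P^{k-1}x_0$.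

*Proof.* The space $E$ is $P$-invariant and contains $x_0$. It is $T$-invariant because $Te=de+f(e)x_0$. So it is invariant under $Q=T-P$, and it contains $E_Q=\operatorname{span}\{Q^nx_0\}$. The same argument with $P,Q$ exchanged shows $E\subset E_Q$. So $E=E_Q$, and by Lemma 1 both $P|_E$ and $Q|_E$ are nilpotent. Taking traces, $0=\operatorname{tr}(T|_E)=kd+f(x_0)$. A nilpotent operator on a $k$-dimensional space with cyclic vector $x_0$ satisfies $P^kx_0=0\neq P^{k-1}x_0$. $\square$

So the integers $k=\dim E$ appear as *traces*. If $X$ is finite-dimensional, this covers everything. In infinite dimensions the orbit may span an infinite-dimensional space, where no trace is available. This is a real obstruction, not only a technical one.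

**Example (the trace rule fails for $d=0$).** Lemma 5 with $d=0$ says $f(x_0)=0$. On $\ell^1$ let $x_0=e_0$, $Pe_j=e_{j+1}/(j+1)$ and $f(e_j)=1/(j+1)$, so $f(x_0)=1$. Put $Q=x_0\otimes f-P$. Here $P\in N$, and
$$h(w)=f(x_P(w))=\sum_{j\ge0}\frac{1}{(j+1)\,j!}\,w^{-j-1}=e^{1/w}-1 .$$
Put $v(w)=e^{-1/w}x_P(w)$. Since $w+Q=(w-P)+x_0\otimes f$, we get $(w+Q)v(w)=e^{-1/w}(1+h(w))x_0=x_0$. So for $|w|>\|Q\|$ we have $v(w)=(w+Q)^{-1}x_0=\sum_n(-Q)^nx_0w^{-n-1}$. But $v$ is holomorphic on $\mathbb C\setminus\{0\}$, so this power series in $1/w$ has infinite radius of convergence, that is, $\mathrm r_Q(x_0)=0$. Hence $x_0\otimes f\in N+N$ although $f(x_0)=1$.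

The example succeeded because the singularities of the two local resolvents, $x_P$ and that of $-Q$, sit at the same point $0$, where both may be essential. If $d\ne0$, the same computation puts them at the *different* points $0$ and $d$, and each one controls the other. This gets past the missing trace.

**Lemma 6.** Let $d\neq0$ and $T=dI+x_0\otimes f$.

(a) If $T=P+Q$ with $P,Q\in N$, then $f(x_0)=-kd$ for an integer $k$ with $1\le k\le\dim X$, and $P^kx_0=0\neq P^{k-1}x_0$.

(b) If $P\in N$, $k\ge1$, $P^kx_0=0\ne P^{k-1}x_0$, and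
$$f(P^jx_0)=(-d)^{j+1}\binom{k}{j+1}\qquad(0\le j\le k-1), \tag{3}$$
then $T-P\in N$.

(c) If $f(x_0)=-kd$ with an integer $1\le k\le\dim X$, then $T\in N+N$.

*Proof of (a).* **Step 1: link the two local resolvents.** Put $h=f(x_P)$, holomorphic on $\mathbb C\setminus\{0\}$ with $h(\infty)=0$, and $v(w)=x_{-Q}(w-d)$, holomorphic on $\mathbb C\setminus\{d\}$. By (2) for $-Q$, $(w-d+Q)v(w)=x_0$. Since $w-d+Q=w-d+T-P=(w-P)+x_0\otimes f$,
$$(w-P)v(w)=q(w)\,x_0,\qquad q=1-f(v)\ \text{ holomorphic on }\mathbb C\setminus\{d\}. \tag{4}$$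
For $|w|$ large this gives $v=q\,x_P$. Applying $f$ gives $1-q=qh$, that is, $q(1+h)=1$; and multiplying $v=qx_P$ by $1+h$ gives $x_P=(1+h)v$. By the identity theorem,
$$q(1+h)=1,\qquad x_P=(1+h)\,v\qquad\text{on }\mathbb C\setminus\{0,d\}. \tag{5}$$

**Step 2: determine $1+h$.** The function $q$ is holomorphic near $0$, because $d\neq0$, and it is not identically zero. So $1+h=1/q$ has at most a pole at $0$. As $1+h$ is holomorphic on $\mathbb C\setminus\{0\}$ with value $1$ at $\infty$, it is a polynomial in $1/w$ with constant term $1$, of some degree $k\ge0$. So $w^k(1+h)$ is a monic polynomial of degree $k$ in $w$, nonzero at $0$. By (5) it has no zeros in $\mathbb C\setminus\{0,d\}$. Hence its only possible zero is $d$, and $1+h=(w-d)^k/w^k=(1-d/w)^k$. The coefficient of $1/w$ in $h$ is $f(x_0)$, so $f(x_0)=-kd$.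

**Step 3: read off the orbit length.** By (5), near $0$ we have $x_P=w^{-k}(w-d)^kv$ with $v$ holomorphic at $0$. So $x_P$ has a pole at $0$ of some order $m\le k$ (where $m=0$ would mean no pole). Since $x_P=\sum P^nx_0w^{-n-1}$ and $x_0\ne0$, we have $m\ge1$, $P^nx_0=0$ for $n\ge m$, and $P^{m-1}x_0\ne0$. Conversely, $h=f(x_P)$ has a pole of order $k$ if $k\ge1$, so $k\le m$ (trivially so if $k=0$). Thus $k=m\ge1$. Since $P^kx_0=0\neq P^{k-1}x_0$, the vectors $x_0,Px_0,\dots,P^{k-1}x_0$ are independent, so $k\le\dim X$.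

*Proof of (b).* We compute a characteristic polynomial. Let $E=\operatorname{span}(x_0,\dots,P^{k-1}x_0)$, which has dimension $k$, contains $x_0$, and is invariant under $P$ and $T$. Put $w=d-z$, so that $z-(T-P)=-(w-P)-x_0\otimes f$. By the rank-one formula $\det(G+x_0\otimes f)=\det G\cdot(1+f(G^{-1}x_0))$ with $G=(w-P)|_E$, for $w\ne0$,
$$\det\bigl(z-(T-P)|_E\bigr)=(-1)^kw^k\Bigl(1+\sum_{j<k}f(P^jx_0)w^{-j-1}\Bigr)=(-1)^kw^k\Bigl(1-\frac dw\Bigr)^k=(-1)^k(w-d)^k=z^k,$$
where (3) and the binomial theorem gave the second equality. So $T-P$ is nilpotent on $E\ni x_0$, and $T-P\in N$.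

*Proof of (c).* Choose independent $e_0=x_0,e_1,\dots,e_{k-1}$. As $f(x_0)=-kd\ne0$, we may add multiples of $x_0$ to $e_1,\dots,e_{k-1}$ so that $f(e_j)=(-d)^{j+1}\binom k{j+1}$ for $1\le j\le k-1$; for $j=0$ this is the hypothesis. Take a finite-rank $P$ with $Pe_j=e_{j+1}$ for $j<k-1$ and $Pe_{k-1}=0$. Then $P\in N$ satisfies (3), and (b) gives $T=P+(T-P)\in N+N$. $\square$

For instance, on $\mathbb C^2$ with $x_0=e_1$, the matrix $\begin{pmatrix}-1&b\\0&1\end{pmatrix}$ has $d=1$, $f(x_0)=-2$, so it is in $N+N$ with $k=2$; and it has trace zero, as Lemma 5 predicts.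

## 5. Integer lines in a plane

From here to the end of Section 8 we are in the setting of Theorem 2, so $3\le n=\dim X\le\infty$. The aim of this section is to show that $\varphi$ acts on $W$, and that there it respects $d$ and $f(x_0)$ up to a common scalar.

**Step 1: $\varphi(W)=W'$.** Let $M=\mathcal A\setminus(N+N)$. As $\varphi$ is a linear bijection with $\varphi(N)=N'$, we have $\varphi(N+N)=N'+N'$ and $\varphi(M)=M'$. By Lemma 4, $M\subset W$. By Lemma 6(a), $I+x_0\otimes f\in M$ whenever $f(x_0)\notin\{-1,-2,\dots\}$. So $I\in M$, and for every $f$ some $t\ne0$ has $I+t\,x_0\otimes f\in M$. Hence $\operatorname{span}M=W$, and $\varphi(W)=W'$, $\varphi(W\setminus M)=W'\setminus M'$.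

**Step 2: $W\setminus M$ consists of hyperplanes with integer labels.** For $T=dI+x_0\otimes f$ put $d(T)=d$ and $s(T)=f(x_0)$. The map $(d,s):W\to\mathbb C^2$ is onto. Let
$$H_k=\{T\in W:kd+s=0\}\ (k\ge1),\qquad H_\infty=\{T\in W:d=0\},\qquad L_0=\{T\in W:d=s=0\}.$$
These $H$'s are distinct hyperplanes of $W$, the preimages of the lines $\mathbb C(1,-k)$ and $\mathbb C(0,1)$; any two of them meet in $L_0$, which has codimension $2$. Note $L_0\subset K\subset N$. By Lemma 6, an element of $W$ with $d\neq0$ lies in $N+N$ iff it lies in some $H_k$ with $k\le n$. For $n=\infty$ this gives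
$$\bigcup_{k\ge1}H_k\ \subset\ W\setminus M\ \subset\ \bigcup_{k\ge1}H_k\cup H_\infty ,$$
and the example of Section 4 shows that elements of $H_\infty\setminus L_0$ can indeed occur in $W\setminus M$. For $n<\infty$ all orbits are finite-dimensional, and Lemma 5 with $d=0$ shows that $x_0\otimes f\in N+N$ forces $f(x_0)=0$. So then $W\setminus M=H_1\cup\dots\cup H_n$. Moreover $W\cap N=H_1$ in all cases, because $Tx_0=(d+s)x_0$. Hence $\varphi(H_1)=H_1'$.

**Step 3: $\varphi$ permutes these hyperplanes.** Let $1\le k\le n$, $k$ finite. Then $V=\varphi(H_k)$ is a hyperplane of $W'$ contained in $W'\setminus M'$. Its image under $(d,s):W'\to\mathbb C^2$ is a linear subspace contained in a union of countably many of the lines $\mathbb C(1,-j)$, $\mathbb C(0,1)$. It is not $\mathbb C^2$, which is not a countable union of lines through $0$. It is not $\{0\}$, since $L_0'$ has codimension $2$. So it is one of these lines, and $V$ is contained in the corresponding hyperplane, hence equals it. Thus $\varphi(H_k)=H'_{\sigma(k)}$,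 where $\sigma(k)\in\{1,2,\dots,\infty\}$ if $n=\infty$ and $\sigma(k)\in\{1,\dots,n\}$ if $n<\infty$. The map $\sigma$ is injective and $\sigma(1)=1$. So $\varphi(L_0)=\varphi(H_1\cap H_2)=H_1'\cap H'_{\sigma(2)}=L_0'$, and $\varphi$ induces an invertible linear map of $W/L_0\cong\mathbb C^2$ onto $W'/L_0'\cong\mathbb C^2$, say
$$d'=ad+bs,\quad s'=cd+es,\qquad\text{so that}\qquad \sigma(k)=\frac{ek-c}{a-bk}, \tag{6}$$
because $(1,-k)$ goes to $(a-bk,\,c-ek)$ and the label of a line is $-s'/d'$ (with $\infty$ when $d'=0$).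

**Step 4a: the induced map is scalar, $n=\infty$.** By injectivity $\sigma(k)\to\infty$ as $k\to\infty$. If $b\neq0$, the right side of (6) tends to $-e/b$, a contradiction. So $b=0$, $a\ne0$, all $\sigma(k)$ are finite, and $\sigma$ is affine with $\sigma(1)=1$: $\sigma(k)=1+\rho(k-1)$ with $\rho=e/a$. Since $\sigma(2)\in\{2,3,\dots\}$, $\rho$ is a positive integer. For $\varphi^{-1}$ the induced map is the inverse, so the corresponding number is $1/\rho$, and it is a positive integer by the same argument. Hence $\rho=1$, so $e=a$, and $\sigma(1)=1$ gives $c=0$.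

**Step 4b: the induced map is scalar, $3\le n<\infty$.** Now $\mathcal A=\mathcal L(X)$, $\mathcal B=\mathcal L(Y)$, and $\sigma$ is a permutation of $\{1,\dots,n\}$ with $\sigma(1)=1$. We first show $\sigma(n)=n$. For $2\le k\le n$ let $N_k=\{P\in N:P^kx_0=0\ne P^{k-1}x_0\}$. Then
$$N_k=\{P\in N:\ T-P\in N\text{ for some }T\in H_k\setminus L_0\}.$$
For "$\supset$": on $H_k\setminus L_0$ we have $d\ne0$ and $f(x_0)=-kd$, and $T=P+(T-P)$, so Lemma 6(a) applies. For "$\subset$": given $P\in N_k$, the vectors $P^jx_0$, $0\le j\le k-1$, are independent, so some $f$ satisfies (3) with $d=1$. Then $f(x_0)=-k$, $T=I+x_0\otimes f\in H_k\setminus L_0$, and $T-P\in N$ by Lemma 6(b). Consequently $\varphi(N_k)=N'_{\sigma(k)}$.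

Every $P\in N_n$ is nilpotent, since $x_0,\dots,P^{n-1}x_0$ is a basis. So $N_n$ lies in the hyperplane of trace-zero operators, and $N'_{\sigma(n)}$ lies in a hyperplane of $\mathcal L(Y)$. Here $\sigma(n)\ge2$. We claim that for $2\le j<n$ the set $N_j'$ *spans* $\mathcal L(Y)$; this gives $\sigma(n)=n$. Let $\ell$ be a linear functional on $\mathcal L(Y)$ vanishing on $N_j'$. Let $0\neq g\in Y^*$ with $g(y_0)=0$, and $z\in Y$. As $\dim\ker g=n-1\ge j$, there is a $j$-dimensional $E$ with $y_0\in E\subset\ker g$, and an operator $P\in N_j'$ whose orbit of $y_0$ spans $E$. On $E$ the operator $P+z\otimes g$ agrees with $P$, so it also lies in $N_j'$. Hence $\ell(z\otimes g)=0$. Such operators $z\otimes g$ span $K'$, so $\ell$ vanishes on $K'$, and $\ell(T)=\ell_1(Ty_0)$ for a linear functional $\ell_1$ on $Y$. Since $j\ge2$, $\{Py_0:P\in N_j'\}=Y\setminus\mathbb Cy_0$, which spans $Y$. So $\ell_1=0$ and $\ell=0$.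

Now consider the Möbius transformation $m(t)=(et-c)/(a-bt)$. It satisfies $m(k)=\sigma(k)$ for $1\le k\le n$, and fixes $1$ and $n$. In the coordinate $\zeta=(t-1)/(n-t)$, which sends $1\mapsto0$ and $n\mapsto\infty$, it is $\zeta\mapsto\rho\zeta$ with some $\rho\ne0$. It permutes the set $\{(k-1)/(n-k):2\le k\le n-1\}$, which is finite, consists of positive numbers, and is nonempty because $n\ge3$. So $\rho>0$, and comparing products $\rho^{n-2}=1$; hence $\rho=1$ and $m=\mathrm{id}$. Thus $et-c=t(a-bt)$ for all $t$, so $b=c=0$ and $e=a$.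

**Step 5: normalization.** In both cases $d'=\alpha d$, $s'=\alpha s$ with $\alpha=a\ne0$. Replacing $\varphi$ by $\alpha^{-1}\varphi$, which still maps onto $\mathcal B$ and satisfies (1), **we assume $\alpha=1$ until the end of Section 8.** As $\varphi(W)=W'$ and $\varphi$ preserves $d$ and $s$ on $W$,
$$\varphi(x_0\otimes f)=y_0\otimes\tau(f),\quad \tau(f)(y_0)=f(x_0),\qquad \varphi(I)=I+y_0\otimes g_0,\quad g_0\in Y^*,\ g_0(y_0)=0, \tag{7}$$
with $\tau:X^*\to Y^*$ a linear bijection. (Surjectivity: $\varphi^{-1}(y_0\otimes g)$ lies in $W$ and has $d=0$.)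

## 6. Annihilators of orbits

We control $\varphi$ on the operators $x_0\otimes f$. Perturbing an arbitrary $T\in N$ by them reveals the orbit of $x_0$ under $T$.

**Definition.** For an operator $T$ on $X$ with $\mathrm r_T(x_0)=0$ put $O_T^\perp=\{f\in X^*:f(T^nx_0)=0\text{ for all }n\ge0\}$; likewise on $Y$ with $y_0$.

If $Tx_0=0$, it is $\{f:f(x_0)=0\}$. If $Tx_0=u\notin\mathbb Cx_0$ and $Tu=0$, it is $\{f:f(x_0)=f(u)=0\}$, of codimension $2$. For the shift of Section 1 it is $\{0\}$.

**Lemma 7.** For $T\in N$, $O_T^\perp=\{f\in X^*:T+\lambda x_0\otimes f\in N\text{ for all }\lambda\in\mathbb C\}$. Consequently $\tau(O_T^\perp)=O_{\varphi(T)}^\perp$.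

*Proof.* If $f\in O_T^\perp$, then by induction $(T+\lambda x_0\otimes f)^nx_0=T^nx_0$ for all $n$, so $T+\lambda x_0\otimes f\in N$.

Conversely, let $S=T+\lambda x_0\otimes f\in N$ for all $\lambda$. Fix $\lambda$, and put $h=f(x_T)$, $p=f(x_S)$. By (2), $(z-S)x_S=x_0$, so $(z-T)x_S=(1+\lambda p)x_0$. For $|z|>\|T\|$ this gives $x_S=(1+\lambda p)x_T$, and applying $f$, $p=(1+\lambda p)h$. Hence $(1+\lambda p)(1-\lambda h)=1+\lambda p-\lambda p=1$ for large $|z|$, and by the identity theorem on $\mathbb C\setminus\{0\}$. So $1-\lambda h$ has no zero there. This holds for every $\lambda$. If $h(z_0)=c\ne0$ for some $z_0$, then $\lambda=1/c$ gives a contradiction. So $h\equiv0$, and its coefficients $f(T^nx_0)$ all vanish.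

By (7), $\varphi(T+\lambda x_0\otimes f)=\varphi(T)+\lambda y_0\otimes\tau(f)$, and $\varphi(N)=N'$. So $f\in O_T^\perp$ iff $\tau(f)\in O_{\varphi(T)}^\perp$; as $\tau$ is bijective, the last claim follows. $\square$

**Step 1: $\varphi(K)=K'$.** This is what Section 3 could not reach. Let $T\in K$. Then $O_T^\perp=\{f:f(x_0)=0\}$, and since $\tau(f)(y_0)=f(x_0)$, we get $O_{\varphi(T)}^\perp=\{g:g(y_0)=0\}$. So every functional that kills $y_0$ kills $\varphi(T)y_0$; by Hahn–Banach $\varphi(T)y_0\in\mathbb Cy_0$. As $\varphi(T)\in N'$, Lemma 1 gives $\varphi(T)y_0=0$. Conversely, let $\varphi(T)\in K'$. Then $T\in N$ and $O_T^\perp=\tau^{-1}(\{g:g(y_0)=0\})=\{f:f(x_0)=0\}$, so $Tx_0\in\mathbb Cx_0$ and $Tx_0=0$.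

**Step 2: the map $A$.** Every vector of $X$ is $Tx_0$ for some $T\in\mathcal A$. By Step 1 there is a well-defined linear map $A:X\to Y$ with
$$\varphi(T)y_0=A(Tx_0)\quad(T\in\mathcal A),\qquad Ax_0=\varphi(I)y_0=y_0+g_0(y_0)y_0=y_0. \tag{8}$$
It is injective: if $A(Tx_0)=0$, then $\varphi(T)\in K'$, so $T\in K$. It is surjective, because $\varphi$ maps onto $\mathcal B$ and $\{T'y_0:T'\in\mathcal B\}=Y$. We do not yet know that $A$ is bounded.

**Step 3: chains of length two.** For $u\notin\mathbb Cx_0$ let $F_u=\{T\in\mathcal A:Tx_0=u,\ Tu=0\}$, a nonempty subset of $N$. *If $T\in F_u$, then $\varphi(T)y_0=Au$ and $\varphi(T)Au=0$.* The first equality is (8). For the second, $O_T^\perp$ has codimension $2$ in $X^*$, so $O_{\varphi(T)}^\perp=\tau(O_T^\perp)$ has codimension $2$ in $Y^*$. Let $Z$ be the closed span of $\{\varphi(T)^ny_0\}$, whose annihilator is $O_{\varphi(T)}^\perp$. If $Z$ contained $r$ independent vectors, its annihilator would have codimension at least $r$; so $\dim Z\le2$.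 As $Z$ contains $y_0$ and $Au\notin\mathbb Cy_0$ ($A$ is injective and $Ax_0=y_0$), $Z=\operatorname{span}(y_0,Au)$. It is $\varphi(T)$-invariant with cyclic vector $y_0$, and $\varphi(T)\in N'$. By Lemma 1, $\varphi(T)$ is nilpotent on the two-dimensional $Z$, so $\varphi(T)Au=\varphi(T)^2y_0=0$.

## 7. An alternating form measures the deviation from a similarity

We compare $\varphi(T)A$ with $AT$. First we do this for $T\in K$.

**Step 1: $\varphi(T)Au$ depends only on $Tu$, for $T\in K$.** Let $u\notin\mathbb Cx_0$. If $T\in\mathcal A$, $Tx_0=Tu=0$, pick $T_0\in F_u$. Then $T_0+T\in F_u$, and subtracting the two equalities of Step 3 of Section 6 gives $\varphi(T)Au=0$. Since $Tu$ takes every value in $X$ as $T$ runs through $K$, there is a linear map $B_u:X\to Y$ with $\varphi(T)Au=B_uTu$ for all $T\in K$.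

**Step 2: $B_u$ does not depend on $u$.** Let $x_0,u,v$ be independent. For $T\in K$,
$$B_{u+v}(Tu+Tv)=\varphi(T)A(u+v)=B_uTu+B_vTv .$$
Here $Tu$ and $Tv$ can be prescribed arbitrarily. Taking $Tv=0$ gives $B_{u+v}=B_u$, and taking $Tu=0$ gives $B_{u+v}=B_v$. So $B_u=B_v$. If $u,v\notin\mathbb Cx_0$ are dependent modulo $\mathbb Cx_0$, choose $w\notin\operatorname{span}(x_0,u)=\operatorname{span}(x_0,v)$, which is possible since $\dim X\ge3$; then $B_u=B_w=B_v$. So there is one linear map $B$ with
$$\varphi(T)Au=BTu\qquad(T\in K,\ u\in X). \tag{9}$$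
For $u\in\mathbb Cx_0$ both sides are $0$, since $\varphi(T)y_0=0$.

**Step 3: the form.** The map $(T,v)\mapsto\varphi(T)Av-BTv$ is bilinear on $\mathcal A\times X$ and vanishes for $T\in K$, so it depends on $T$ only through $Tx_0$. Hence there is a bilinear $\Delta:X\times X\to Y$ with
$$\varphi(T)Av=BTv+\Delta(Tx_0,v)\qquad(T\in\mathcal A,\ v\in X). \tag{10}$$
*It is alternating.* For $u\notin\mathbb Cx_0$ take $T\in F_u$ and $v=u$ in (10): $0=\varphi(T)Au=0+\Delta(u,u)$. Fix such a $u$; then $t\mapsto\Delta(x_0+tu,x_0+tu)$ is a polynomial in $t$ that vanishes for $t\ne0$, hence also at $t=0$, so $\Delta(x_0,x_0)=0$. Thus $\Delta(v,v)=0$ for all $v$, and expanding $\Delta(u+v,u+v)=0$ gives $\Delta(u,v)=-\Delta(v,u)$.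

**Step 4: compute $B$.** Put $v=x_0$ in (10) and use (8): $A(Tx_0)=BTx_0+\Delta(Tx_0,x_0)$, that is, $\Delta(u,x_0)=Au-Bu$ for all $u$. Put $T=I$ in (10) and use (7): $\Delta(x_0,v)=Av+g_0(Av)y_0-Bv$. By antisymmetry $Av+g_0(Av)y_0-Bv=Bv-Av$, so
$$Bv=Av+\tfrac12g_0(Av)\,y_0,\qquad \Delta(x_0,v)=\tfrac12g_0(Av)\,y_0,\qquad Bx_0=y_0, \tag{11}$$
where the last equality uses $g_0(Ax_0)=g_0(y_0)=0$.

**Step 5: $A$ is bounded.** Put $T=x_0\otimes f$ in (10). The left side is $\tau(f)(Av)y_0$, and the right side is $f(v)Bx_0+f(x_0)\Delta(x_0,v)$. By (11),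
$$\tau(f)(Av)=f(v)+\tfrac12f(x_0)\,g_0(Av)\qquad(f\in X^*,\ v\in X). \tag{12}$$
So $f\circ A^{-1}=\tau(f)-\frac12f(x_0)g_0$ is a *bounded* functional on $Y$, for every $f\in X^*$. If $y_n\to y$ and $A^{-1}y_n\to x$, then $f(x)=\lim f(A^{-1}y_n)=f(A^{-1}y)$ for every $f$, so $x=A^{-1}y$. By the closed graph theorem $A^{-1}$ is bounded, and by the inverse mapping theorem $A$ is bounded.

## 8. Chains of length three remove the form

**Step 1: transport everything to $X$.** For $T\in\mathcal A$ put $\psi(T)=A^{-1}\varphi(T)A\in\mathcal L(X)$. Put $g=g_0\circ A\in X^*$, so $g(x_0)=0$, and $\delta=A^{-1}\circ\Delta$, an alternating bilinear form with values in $X$. As $A^{-1}y_0=x_0$, (10) and (11) become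
$$\psi(T)v=Tv+\tfrac12g(Tv)\,x_0+\delta(Tx_0,v),\qquad \delta(u,x_0)=-\tfrac12g(u)\,x_0. \tag{13}$$
We have to show that $g=0$ and $\delta=0$.

**Step 2: $T$ and $\psi(T)$ generate the same closed orbit span.** Let $T\in N$. Since $\psi(T)^nx_0=A^{-1}\varphi(T)^ny_0$ and $A^{-1}$ is bounded, $\mathrm r_{\psi(T)}(x_0)=0$. Also $f\in O_{\psi(T)}^\perp$ iff $f\circ A^{-1}\in O_{\varphi(T)}^\perp$. By Lemma 7 and (12),
$$O_{\psi(T)}^\perp=\{\tau(f)\circ A:f\in O_T^\perp\}=\{f+\tfrac12f(x_0)g:f\in O_T^\perp\}=O_T^\perp ,$$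
because $f(x_0)=0$ for $f\in O_T^\perp$. Closed subspaces with the same annihilator are equal, so the closed spans of $\{T^nx_0\}$ and $\{\psi(T)^nx_0\}$ coincide.

**Step 3: test on a chain of length three.** Let $x_0,u,w$ be independent and take a finite-rank $T$ with $Tx_0=u$, $Tu=w$, $Tw=0$. Then $T\in N$, and $E=\operatorname{span}(x_0,u,w)$ is the orbit span of $x_0$ for $T$. By Step 2 it is the closed orbit span for $\psi(T)$ too; since $E$ is finite-dimensional, it is spanned by the orbit, and Lemma 1 says that $\psi(T)|_E$ is nilpotent. As $\dim E=3$, $\psi(T)^3x_0=0$. On the other hand, (13) gives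
$$\begin{aligned}
\psi(T)x_0&=u+\tfrac12g(u)x_0+\delta(u,x_0)=u,\\
\psi(T)u&=w+\tfrac12g(w)x_0+\delta(u,u)=w+\tfrac12g(w)x_0,\\
\psi(T)w&=\delta(u,w).
\end{aligned}$$
Hence
$$0=\psi(T)^3x_0=\delta(u,w)+\tfrac12g(w)\,u. \tag{14}$$

**Step 4: conclude.** Exchange $u$ and $w$ in (14) and add. Since $\delta(u,w)+\delta(w,u)=0$, we get $g(w)u+g(u)w=0$, so $g(u)=g(w)=0$. Every $u\notin\mathbb Cx_0$ belongs to such a triple, because $\dim X\ge3$, and $g(x_0)=0$. So $g=0$. By (14), $\delta(u,w)=0$ whenever $x_0,u,w$ are independent, and by (13), $\delta(u,x_0)=0$ for all $u$. If $x_0,u,w$ are dependent, then either $u\in\mathbb Cx_0$, and $\delta(u,w)=0$ by antisymmetry, or $w=ax_0+bu$, and $\delta(u,w)=a\,\delta(u,x_0)+b\,\delta(u,u)=0$. So $\delta=0$, and (13) says $\psi(T)=T$, that is, $\varphi(T)=ATA^{-1}$ for all $T\in\mathcal A$. Undoing the normalization of Section 5, the original map is $\varphi(T)=\alpha ATA^{-1}$ with $\alpha\neq0$ and $Ax_0=y_0$. As $\varphi$ is onto, $A\mathcal AA^{-1}=\mathcal B$.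

**Step 5: uniqueness.** Suppose $\alpha ATA^{-1}=\beta CTC^{-1}$ for all $T\in\mathcal A$, with $C$ of the same kind as $A$. Then $T=I$ gives $\alpha=\beta$. So $D=C^{-1}A$ commutes with every $x\otimes f$, that is, $Dx\otimes f=x\otimes(f\circ D)$; hence $Dx\in\mathbb Cx$ for every $x$, and $D$ is a scalar. As $Dx_0=C^{-1}y_0=x_0$, this scalar is $1$, so $C=A$. This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## 9. The extra maps in dimension two

We prove Theorem 3. Choose bases so that $X=Y=\mathbb C^2$ and $x_0=y_0=e_1$. As found in Section 1,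
$$N=K\cup\mathrm{Nil},\qquad K=\{T:Te_1=0\},\quad \mathrm{Nil}=\{T:\operatorname{tr}T=\det T=0\}.$$
Let $\mathfrak{sl}_2=\{T:\operatorname{tr}T=0\}$, with coordinates $T=\begin{pmatrix}a&b\\c&-a\end{pmatrix}$, and $Q(T)=-\det T=a^2+bc$. Thus $\mathrm{Nil}=\{T\in\mathfrak{sl}_2:Q(T)=0\}$, and $K\cap\mathfrak{sl}_2=\mathbb CE_{12}$.

**Step 1: the listed maps satisfy (1).** Let $\varphi(T)=\alpha STS^{-1}+\operatorname{tr}(T)R$ as in the theorem. Then $\operatorname{tr}\varphi(T)=(\alpha+\operatorname{tr}R)\operatorname{tr}T$ with $\alpha+\operatorname{tr}R\neq0$. If $\varphi(T)=0$, then $\operatorname{tr}T=0$ and so $T=0$; thus $\varphi$ is bijective. If $Te_1=0$, then $STS^{-1}e_1=STe_1=0$ and $Re_1=0$, so $\varphi(K)\subset K$, with equality by dimension. Moreover $\varphi(T)\in\mathrm{Nil}$ iff $\operatorname{tr}T=0$ and $\alpha STS^{-1}\in\mathrm{Nil}$, iff $T\in\mathrm{Nil}$. So $\varphi(T)\in N\iff T\in N$.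

**Step 2: any $\varphi$ as in the theorem preserves $K$, $\mathrm{Nil}$ and $\mathfrak{sl}_2$.** By Lemma 3, $\varphi$ is bijective, so $\varphi(N)=N$. The plane $\varphi(K)$ lies in $K\cup\mathrm{Nil}$. Suppose $\varphi(K)\ne K$. Then $\varphi(K)\cap K$ is a proper subspace of $\varphi(K)$, so $\varphi(K)\setminus K\subset\mathrm{Nil}$ is dense in $\varphi(K)$, and since $\mathrm{Nil}$ is closed, $\varphi(K)\subset\mathrm{Nil}$. But $\mathrm{Nil}$ contains no plane. Indeed, after a conjugation the plane contains $E_{12}$. If it also contains $T$ with coordinates $(a,b,c)$, then $Q(T+tE_{12})=a^2+bc+tc=0$ for all $t$, so $c=0$ and then $a=0$, that is, $T\in\mathbb CE_{12}$. Hence $\varphi(K)=K$.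

It follows that $\varphi(\mathrm{Nil}\setminus K)=\varphi(N\setminus K)=N\setminus K=\mathrm{Nil}\setminus K$. This set is dense in $\mathrm{Nil}$: for $b\ne0$ the matrix $bE_{12}$ is the limit, as $\varepsilon\to0$, of the elements with coordinates $(\varepsilon,b,-\varepsilon^2/b)$, and $0$ is the limit of $\varepsilon E_{21}$. As $\varphi$ is a homeomorphism and $\mathrm{Nil}$ is closed, $\varphi(\mathrm{Nil})=\mathrm{Nil}$. Finally, $\mathrm{Nil}$ contains $E_{12}$, $E_{21}$ and $\begin{pmatrix}1&-1\\1&-1\end{pmatrix}$, which span $\mathfrak{sl}_2$, so $\varphi(\mathfrak{sl}_2)=\mathfrak{sl}_2$.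

**Step 3: $Q\circ\varphi=\kappa Q$ on $\mathfrak{sl}_2$ with $\kappa\ne0$.** The quadratic form $Q\circ\varphi$ vanishes on $\mathrm{Nil}$. Write it as $q_1a^2+q_2b^2+q_3c^2+q_4ab+q_5ac+q_6bc$, and insert the elements $(a,b,c)=(\xi\eta,\xi^2,-\eta^2)$ of $\mathrm{Nil}$:
$$q_2\xi^4+q_4\xi^3\eta+(q_1-q_6)\xi^2\eta^2-q_5\xi\eta^3+q_3\eta^4=0\quad\text{for all }\xi,\eta .$$
So $q_2=q_3=q_4=q_5=0$ and $q_1=q_6=:\kappa$, that is, $Q\circ\varphi=\kappa(a^2+bc)$. Here $\kappa\neq0$ because $\varphi$ maps $\mathfrak{sl}_2$ onto itself. Consequently the polar form $\beta(T,T')=aa'+\frac12(bc'+b'c)$ satisfies $\beta(\varphi(T),\varphi(T'))=\kappa\beta(T,T')$.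

**Step 4: on $\mathfrak{sl}_2$ the map is a multiple of a conjugation fixing $e_1$.** Let $H=E_{11}-E_{22}$. Since $\varphi$ preserves $K\cap\mathfrak{sl}_2$, $\varphi(E_{12})=pE_{12}$ with $p\ne0$. From $\beta(H,E_{12})=0$ we get $\beta(\varphi(H),E_{12})=0$, so $\varphi(H)$ has $c=0$, that is, $\varphi(H)=\eta H+\theta E_{12}$, and $Q(H)=1$ gives $\eta^2=\kappa\ne0$. Let $S_1=\begin{pmatrix}1&x\\0&1\end{pmatrix}$. Then $S_1E_{12}S_1^{-1}=E_{12}$ and $S_1HS_1^{-1}=H-2xE_{12}$. Choosing $x=\theta/(2\eta)$, the map $\varphi_1(T)=S_1\varphi(T)S_1^{-1}$ satisfies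
$$\varphi_1(E_{12})=pE_{12},\qquad \varphi_1(H)=\eta H ,$$
and it still multiplies $Q$ and $\beta$ by $\kappa$. Now $\varphi_1(E_{21})$ is $\beta$-orthogonal to $H$, so it has $a=0$; it has $Q=0$, so $bc=0$; and it is not a multiple of $E_{12}$, by injectivity. So $\varphi_1(E_{21})=rE_{21}$. From $\beta(E_{12},E_{21})=\frac12$ we get $pr=\kappa=\eta^2$. Let $D=\operatorname{diag}(1,y)$ with $y=\eta/p$. Then
$$\eta\,DE_{12}D^{-1}=\eta y^{-1}E_{12}=pE_{12},\qquad \eta\,DE_{21}D^{-1}=\eta yE_{21}=rE_{21},\qquad \eta\,DHD^{-1}=\eta H .$$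
So $\varphi_1(T)=\eta DTD^{-1}$ on $\mathfrak{sl}_2$. With $\alpha=\eta$ and $S=S_1^{-1}D$ we have $Se_1=e_1$ and
$$\varphi(T)=\alpha STS^{-1}\qquad(T\in\mathfrak{sl}_2). \tag{15}$$

**Step 5: the trace term.** Put $R=\varphi(E_{22})-\alpha SE_{22}S^{-1}$. Since $E_{22}\in K$, both terms kill $e_1$, so $Re_1=0$. Every $T$ is $T_0+\operatorname{tr}(T)E_{22}$ with $T_0\in\mathfrak{sl}_2$, and (15) gives
$$\varphi(T)=\alpha ST_0S^{-1}+\operatorname{tr}(T)\,\varphi(E_{22})=\alpha STS^{-1}+\operatorname{tr}(T)R .$$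
Since $\varphi$ is bijective and preserves $\mathfrak{sl}_2$, $\varphi(E_{22})\notin\mathfrak{sl}_2$, so $\operatorname{tr}\varphi(E_{22})=\alpha+\operatorname{tr}R\neq0$. The case $\alpha=1$, $S=I$, $R=E_{22}$ is the map of Section 1, which is not of the form $\beta CTC^{-1}$. This proves Theorem 3. $\blacksquare$

**Remark.** The map $T\mapsto T+\operatorname{tr}(T)E_{22}$ shows how Section 5 breaks for $n=2$. For $T=dI+e_1\otimes f$ we have $\operatorname{tr}T=2d+s$, so $d'=3d+s$, and $d'+s'=d+s$ gives $s'=-2d$. The only labels are $1$ and $2$, and both are fixed: $(1,-1)\mapsto(2,-2)$ and $(1,-2)\mapsto(1,-2)$. Yet the induced map is not scalar, and there is no third label between $1$ and $n$ to force $\rho=1$.
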